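\title{The Br\"uck conjecture and the growth of solutions of $G'=Ue^{Q}G+b$}

\begin{abstract}
We prove that if a nonconstant entire function $f$ shares a finite value $a$ with $f'$, counting multiplicities, and if the hyper-order of $f$ is finite and not a positive integer, then $f'-a=c(f-a)$ for a constant $c\ne0$. This is the Br\"uck conjecture. It follows from a growth theorem: if $Q$ is a nonconstant entire function and $U\not\equiv0$ and $b$ are rational, then every entire solution $G\not\equiv0$ of $G'=Ue^{Q}G+b$ satisfies $\log\log M(r,G)\sim M(r,Q)$ outside a set of finite logarithmic measure. The proof uses $Q$ itself as a coordinate near a point of maximum modulus of $Q$. There the equation is a small perturbation of $H'=e^{t}H+1$, and a nonzero period $2\pi i$ forces every solution to be very large.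
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Hyper-order and shared values}

For an entire function $f$ let
\[
M(r,f)=\max_{|z|=r}|f(z)|,\qquad T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\varphi})|\,d\varphi
\]
be its maximum modulus and its Nevanlinna characteristic. They are comparable:
\begin{equation}\label{eq:TM}
T(r,f)\le\log^+M(r,f)\le 3\,T(2r,f),
\end{equation}
where the second inequality is the Poisson majorization of the subharmonic function $\log^+|f|$ in the disk $|z|<2r$, whose Poisson kernel is at most $3$ on $|z|=r$. The \emph{hyper-order} of a nonconstant entire function $f$ is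
\[
\sigma_2(f)=\limsup_{r\to\infty}\frac{\log\log T(r,f)}{\log r}=\limsup_{r\to\infty}\frac{\log\log\log M(r,f)}{\log r},
\]
the two expressions being equal by \eqref{eq:TM}. The \emph{order} of $f$ is defined in the same way with one logarithm fewer, so the hyper-order measures growth one exponential higher up. If $g$ is entire with nonnegative Taylor coefficients, then $\log M(r,e^{g})=g(r)=M(r,g)$, and $\sigma_2(e^g)$ is the order of $g$. Thus $\exp(z^n)$, $\exp(\cosh\sqrt z)$, $\exp(e^{z^n})$ and $\exp(e^{e^z})$ have hyper-order $0$, $\frac12$, $n$ and $\infty$.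

Two entire functions $f$ and $g$ \emph{share the value $a\in\mathbb C$ CM} (counting multiplicities) if $f-a$ and $g-a$ have the same zeros with the same multiplicities. Let $f$ be nonconstant and share $a$ CM with $f'$. Then $f-a\not\equiv0$, and $f'-a\not\equiv0$ because otherwise $f'-a$ would vanish everywhere while $f-a$ does not. The quotient $(f'-a)/(f-a)$ is entire and zero-free, so it is $e^{Q}$ with $Q$ entire. Conversely, a nonconstant entire $f$ with $f'-a=e^Q(f-a)$ shares $a$ CM with $f'$. In terms of $G=f-a$, the sharing condition is therefore the linear differential equation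
\begin{equation}\label{eq:share}
G'=e^{Q}G+a\qquad(Q\text{ entire}).
\end{equation}
With $A(z)=\int_0^ze^{Q}$ it reads $(Ge^{-A})'=ae^{-A}$, so its solutions are
\begin{equation}\label{eq:solution}
G=e^{A}\Big(\gamma+a\int_0^z e^{-A}\Big),\qquad \gamma=G(0)\in\mathbb C .
\end{equation}

The simplest case is that of a constant $Q$, where $f'-a=c(f-a)$ and $f$ is an exponential plus a constant. It is natural to ask which growth conditions on $f$ leave only this case. Finite hyper-order is not enough: $f=\exp(e^z)$ shares $0$ with $f'=e^zf$, and $\sigma_2(f)=1$. In general \eqref{eq:solution} suggests that $G$ is about as large as $e^{A}$, that $A$ is about as large as $e^{Q}$, and hence that $\log\log M(r,G)$ is about $M(r,Q)$. If so, the hyper-order is $\deg Q$ for a polynomial $Q$ and $\infty$ for a transcendental $Q$, and a finite hyper-order that is not a positive integer forces $Q$ to be constant. With $\mathbb N=\{1,2,3,\dots\}$, this is the content of the \emph{Br\"uck conjecture}: if a nonconstant entire function $f$ with $\sigma_2(f)\in[0,\infty)\setminus\mathbb N$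 shares a finite value $a$ CM with $f'$, then $f'-a=c(f-a)$ for a nonzero constant $c$. The conjecture is known to hold when $\sigma_2(f)\le\frac12$; the range $\sigma_2(f)\in(\frac12,\infty)\setminus\mathbb N$ is the problem posed in \cite{bruck}. We prove the conjecture in the whole range.

\subsection{Results}

\begin{theorem}\label{thm:bruck}
Let $f$ be a nonconstant entire function that shares a finite value $a$ CM with $f'$. If $\sigma_2(f)<\infty$ and $\sigma_2(f)\notin\{1,2,3,\dots\}$, then $f'-a=c(f-a)$ for a constant $c\ne0$. In particular this holds when $\sigma_2(f)\in(\frac12,\infty)\setminus\mathbb N$.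
\end{theorem}

The guess about the growth of $G$ is correct, for a wider class of equations. A set $E\subset[1,\infty)$ has \emph{finite logarithmic measure} if $\int_E dr/r<\infty$.

\begin{theorem}\label{thm:growth}
Let $Q$ be a nonconstant entire function, let $U\not\equiv0$ and $b$ be rational functions \textup{(}$b\equiv0$ is allowed\textup{)}, and let $G\not\equiv0$ be an entire function with
\begin{equation}\label{eq:ode}
G'=Ue^{Q}G+b .
\end{equation}
Then there is a set $E$ of finite logarithmic measure, depending only on $Q$ and bounded if $Q$ is a polynomial, such that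
\begin{equation}\label{eq:asym}
\log\log M(r,G)\sim M(r,Q)\qquad(r\to\infty,\ r\notin E).
\end{equation}
Moreover, for every $\delta\in(0,1)$ and all sufficiently large $r$, with no exceptional set,
\begin{equation}\label{eq:twosided}
(1-\delta)\,M((1-\delta)r,Q)\le\log\log M(r,G)\le(1+\delta)\,M(r,Q).
\end{equation}
Hence $\sigma_2(G)=\deg Q$ if $Q$ is a polynomial, and $\sigma_2(G)=\infty$ if $Q$ is transcendental.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:bruck} from Theorem~\ref{thm:growth}]
The function $G=f-a\not\equiv0$ satisfies \eqref{eq:share}, which is \eqref{eq:ode} with $U=1$ and $b=a$. If $Q$ were nonconstant, Theorem~\ref{thm:growth} would give $\sigma_2(G)\in\{1,2,\dots\}\cup\{\infty\}$, and $\sigma_2(f)=\sigma_2(G)$ because $|M(r,f)-M(r,G)|\le|a|$. This contradicts the hypothesis. So $Q$ is constant, and $f'-a=c(f-a)$ with $c=e^Q\neq0$.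
\end{proof}

The freedom in $U$ and $b$ allows polynomial targets and finitely many exceptional points.

\begin{corollary}\label{cor:poly}
Let $f$ be a nonconstant entire function and $a$ a polynomial with $f\not\equiv a$ and $f'\not\equiv a$, such that $f-a$ and $f'-a$ have the same zeros with the same multiplicities except at finitely many points. If $\sigma_2(f)<\infty$ and $\sigma_2(f)\notin\{1,2,\dots\}$, then $f'-a=U(f-a)$ with $U$ rational.
\end{corollary}

Here $U$ need not be constant: for $f=\exp(z^2)$ and $a=0$ it is $2z$.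

\begin{corollary}\label{cor:class}
The nonconstant entire functions that share $a\in\mathbb C$ CM with their derivative are exactly the nonconstant functions
\[
f=a+e^{A}\Big(\gamma+a\int_0^ze^{-A}\Big),\qquad A(z)=\int_0^ze^{Q},\quad Q\text{ entire},\ \gamma\in\mathbb C .
\]
For these, $\sigma_2(f)=0$ if $Q$ is constant, $\sigma_2(f)=\deg Q$ if $Q$ is a nonconstant polynomial, and $\sigma_2(f)=\infty$ if $Q$ is transcendental. For each $n\ge1$ and for $\infty$ there are such $f$ with that hyper-order for which $(f'-a)/(f-a)$ is not constant, so the exclusion of the positive integers and of $\infty$ in Theorem~\ref{thm:bruck} is necessary.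
\end{corollary}

\subsection{Where the difficulty lies}

The upper bound for $G$ in Theorem~\ref{thm:growth} is Gronwall's inequality. The content is the lower bound, and the direct estimate for it loses a whole exponential. Indeed, the mean of $\log|f-a|$ over $|z|=r$ is nondecreasing in $r$, so for $r\ge1$ the mean of $\log^+|1/(f-a)|$ is at most $T(r,f-a)+O(1)$. From $e^Q=(f'-a)/(f-a)$ and Cauchy's estimate $M(r,f')\le M(2r,f)/r$ we get $T(r,e^Q)\le2\log^+M(2r,f)+O(1)$. By the Borel--Carath\'eodory inequality and \eqref{eq:TM},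
\[
M(r,Q)\le2\max_{|z|=2r}\operatorname{Re}Q+3|Q(0)|\le6\,T(4r,e^Q)+O(1)\le12\log^+M(8r,f)+O(1).
\]
This bounds $M(r,Q)$ by a multiple of $\log M$, where Theorem~\ref{thm:growth} has $\log\log M$. It shows only that the order of $Q$ is at most $\sigma_2(f)$, and leaves room for a transcendental $Q$.

The obstruction to a better estimate is visible in \eqref{eq:solution}. Along a curve on which $\operatorname{Re}A\to+\infty$ rapidly, the integral $\int_0^ze^{-A}$ converges to a limit $L$. If $\gamma+aL\ne0$, then $G$ is as large as $e^{A}$ on the curve. If $\gamma+aL=0$, the second factor tends to zero and may cancel the growth of the first. One has to exclude that this cancellation happens on all such curves at once.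

Section~\ref{sec:model} does this by hand for $Q(z)=z$: two neighboring curves have limits that differ by a period $2\pi i$. Section~\ref{sec:wv} describes an arbitrary $Q$ near a point of maximum modulus, Section~\ref{sec:growth} uses the description to reduce \eqref{eq:ode} to a perturbation of the model and proves Theorem~\ref{thm:growth}, and Section~\ref{sec:cor} derives the corollaries.

\section{The model equation and its period}\label{sec:model}

Take $Q(t)=t$ and $U=b=1$, so that \eqref{eq:ode} is
\begin{equation}\label{eq:model}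
H'=e^tH+1 .
\end{equation}
Since $(He^{-e^t})'=e^{-e^t}$, the solutions are $H=e^{e^t}(\gamma+\Phi(t))$ with $\Phi(t)=\int_0^te^{-e^\tau}d\tau$. The factor $e^{e^t}$ is largest on the lines $\operatorname{Im}t=2\pi k$, $k\in\mathbb Z$, where $e^t$ is positive. Cancellation does occur on a single line: for $\gamma=-\int_0^\infty e^{-e^\tau}d\tau$ and real $x$,
\[
|H(x)|=e^{e^x}\int_x^\infty e^{-e^\tau}d\tau\le e^{e^x}e^{-x}\int_x^\infty e^{\tau}e^{-e^\tau}d\tau=e^{-x}.
\]
It cannot occur on two neighboring lines.

\begin{proposition}\label{prop:model}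
Every solution $H$ of \eqref{eq:model} satisfies $\max\{|H(X)|,|H(X+2\pi i)|\}\ge\pi\exp(e^X)$ for all $X>0$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the path $X\to0\to2\pi i\to X+2\pi i$ made of three segments. The integrand $e^{-e^t}$ has period $2\pi i$, so the integrals over the two horizontal segments cancel, and the mean value property of $u\mapsto e^{-u}$ on the unit circle gives
\begin{equation}\label{eq:period}
\Big[He^{-e^t}\Big]_{t=X}^{t=X+2\pi i}=\int_\Gamma e^{-e^t}dt=i\int_0^{2\pi}e^{-e^{i\varphi}}d\varphi=2\pi i .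
\end{equation}
Hence $|He^{-e^t}|\ge\pi$ at one of the two endpoints, and $e^t=e^X$ at both.
\end{proof}

For $r>2\pi$ take $X=\sqrt{r^2-4\pi^2}$; then $\log\log M(r,H)\ge X=r-o(1)$, which is the lower bound in \eqref{eq:asym} for $Q(t)=t$.

In the variable $u=e^t$ the period is $\oint e^{-u}\,du/u$, a residue at $u=0$. It is nonzero because the forcing term in \eqref{eq:model} does not vary with $t$. For $H'=e^tH+e^t$ the corresponding integral is $\oint e^{-u}\,du=0$, and the equation has the bounded solution $H\equiv-1$. In the same way $G\equiv-1$ solves \eqref{eq:ode} with $b=Ue^Q$, so Theorem~\ref{thm:growth} needs some restriction on $b$.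

In \eqref{eq:period} one could also integrate along the vertical segment from $X$ to $X+2\pi i$. That segment is useless for a perturbed equation: at its midpoint $|e^{-e^t}|=\exp(e^X)$, so a small relative error in the integrand swamps the value $2\pi i$. On $\Gamma$ the integrand is bounded on the vertical side and equals $\exp(-e^{\operatorname{Re}t})$ on the horizontal sides. The integral is concentrated near $t=0$ and is stable under small perturbations of the coefficients. To treat \eqref{eq:ode} we therefore look, inside the disk $|z|<r$, for a coordinate $t$ that ranges over a rectangle $0\le\operatorname{Re}t\le X$, $0\le\operatorname{Im}t\le2\pi$ with $X$ close to $M(r,Q)$, and in which the equation is close to \eqref{eq:model} up to a constant factor in the forcing term. The first approximation to $t$ is $Q(z)$, and we need a region that $Q$ maps conformally onto such a long rectangle.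

\section{An entire function near a point of maximum modulus}\label{sec:wv}

For $Q(z)=z^n$ we have $Q(ze^{h/n})=Q(z)e^h$, so $Q$ maps a neighborhood of any large $z$ onto a region of the required size. A lemma of Wiman--Valiron type says that every entire function behaves in this way near a point of maximum modulus, for most radii, with $n$ replaced by a number $\nu$ that depends on the radius.

Let $Q$ be a nonconstant entire function and put $B(s)=\log M(e^s,Q)$ for $s\in\mathbb R$. By Hadamard's three circles theorem $B$ is convex; it is nondecreasing by the maximum principle, and $B(s)\to\infty$ as $s\to\infty$ by Liouville's theorem. Let $\nu(s)$ be the right derivative of $B$. As for every convex function, $\nu$ is nondecreasing, $B$ is locally Lipschitz with $B'=\nu$ almost everywhere, and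
\begin{equation}\label{eq:convex}
(s'-s)\,\nu(s)\le B(s')-B(s)\le(s'-s)\,\nu(s')\qquad(s<s').
\end{equation}
For $Q=z^n$ we have $\nu=n$; for $Q=e^z$ we have $\nu(\log r)=r$ and $Q(re^{h/r})=Q(r)e^{h+O(1/r)}$ for bounded $h$. If $Q$ is a polynomial of degree $n$, then $B(s)\le ns+O(1)$ for $s\geq0$, and the left inequality in \eqref{eq:convex} with $s'\to\infty$ gives $\nu\le n$. Fix $s_0\ge0$ with $\nu_0:=\nu(s_0)>0$ and $B(s_0)\ge1$.

Convexity says that $B$ lies above its tangent line, $B(s+x)\ge B(s)+\nu(s)x$. We need the reverse inequality, up to a small error, on a window of length many times $1/\nu(s)$. It can fail only where $\nu$ changes by a definite factor across the window, and this is rare because the windows shrink geometrically each time it happens.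

\begin{lemma}\label{lem:window}
Let $R>0$ and $q>1$. The sets
\[
J^+=\{s\ge s_0:\ \nu(s+R/\nu(s))>q\,\nu(s)\},\qquad J^-=\{s\ge s_0:\ \nu(s-R/\nu(s))<\nu(s)/q\}
\]
have finite Lebesgue measure, and they are bounded if $\nu$ is bounded.
\end{lemma}

\begin{proof}
The sets are Borel because $\nu$ is monotone. The sets $I_k=\{s\ge s_0:q^k\nu_0\le\nu(s)<q^{k+1}\nu_0\}$, $k\ge0$, cover $[s_0,\infty)$. If $s<s'$ lie in $J^+\cap I_k$, then $\nu(s+R/\nu(s))>q\nu(s)\ge q^{k+1}\nu_0>\nu(s')$, so $s'<s+R/\nu(s)$. If $s'<s$ lie in $J^-\cap I_k$, then $\nu(s-R/\nu(s))<\nu(s)/q<q^k\nu_0\le\nu(s')$, so $s'>s-R/\nu(s)$. Thus each of $J^\pm\cap I_k$ has diameter at most $R\nu_0^{-1}q^{-k}$, and these bounds are summable. If $\nu$ is bounded, only finitely many $I_k$ are nonempty.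
\end{proof}

\begin{lemma}\label{lem:wv}
There are a set $E\subset[1,\infty)$ of finite logarithmic measure, bounded if $Q$ is a polynomial, and for $r\in[1,\infty)\setminus E$ an integer $m=m(r)\ge2$ with $m(r)\to\infty$ as $r\to\infty$, such that the following hold for $r\notin E$, with $\nu=\nu(\log r)$.
\begin{enumerate}
\item[(a)] $\nu_0\le\nu\le(\log M(r,Q))^2$.
\item[(b)] $M(re^{x},Q)\le M(r,Q)\exp(\nu x+1/m)$ for real $x$ with $|x|\le m/\nu$.
\item[(c)] If $|z_r|=r$ and $|Q(z_r)|=M(r,Q)$, then $F_r(h)=e^{-h}Q(z_re^{h/\nu})/Q(z_r)$ satisfies $|F_r(h)-1|\le3|h|/m$ for $|h|\le m$.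
\end{enumerate}
\end{lemma}

\begin{proof}
Under $r=e^s$, logarithmic measure in $r$ is Lebesgue measure in $s$. The set $J_0=\{s\ge s_0:\nu(s)>B(s)^2\}$ has measure at most $\int_{s_0}^\infty\nu B^{-2}\,ds=1/B(s_0)\le1$, and it is bounded if $Q$ is a polynomial, since then $\nu$ is bounded while $B\to\infty$.

For $m\ge2$ let $J_m=J^+\cup J^-$ with $R=m$ and $q=1+m^{-2}$. By Lemma~\ref{lem:window} we can choose $s_0\le s_2<s_3<\cdots\to\infty$ such that $J_m\cap[s_m,\infty)$ has measure at most $2^{-m}$, and is empty if $Q$ is a polynomial. Let $E$ be the image under $s\mapsto e^s$ of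
\[
[0,s_2)\ \cup\ J_0\ \cup\ \bigcup_{m\ge2}\big(J_m\cap[s_m,s_{m+1})\big),
\]
and put $m(r)=m$ when $\log r\in[s_m,s_{m+1})$. Then $E$ has the stated properties, and (a) holds.

Let $r=e^s\notin E$, so that $s\notin J_m$. For $0\le x\le m/\nu$, \eqref{eq:convex} gives
\[
B(s+x)-B(s)\le x\,\nu(s+m/\nu)\le x\nu(1+m^{-2})\le\nu x+1/m .
\]
For $-m/\nu\le x\le0$, using $1/q\ge1-m^{-2}$,
\[
B(s)-B(s+x)\ge|x|\,\nu(s-m/\nu)\ge|x|\nu(1-m^{-2})\ge\nu|x|-1/m .
\]
In both cases $B(s+x)\le B(s)+\nu x+1/m$, which is (b).

The function $F_r$ is entire and $F_r(0)=1$. For $|h|\le m$, part (b) with $x=\operatorname{Re}h/\nu$ gives $|F_r(h)|\le e^{-\operatorname{Re}h}M(re^x,Q)/M(r,Q)\le e^{1/m}<2$. So $F_r-1$ vanishes at $0$ and is bounded by $3$ on $|h|\le m$, and (c) is Schwarz's lemma.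
\end{proof}

\section{Proof of the growth theorem}\label{sec:growth}

\subsection{The coefficients, and the upper bound}

A rational function $\not\equiv0$ behaves like $c z^k$ at infinity, and $z$ times its logarithmic derivative tends to $k$. So there are $\rho_0\ge1$ and $d,C_0>0$ such that $U$ has no zeros or poles in $|z|\ge\rho_0$ and
\begin{equation}\label{eq:rational}
C_0^{-1}|z|^{-d}\le|U(z)|\le C_0|z|^d,\qquad|zU'(z)/U(z)|\le C_0\qquad(|z|\ge\rho_0),
\end{equation}
and such that the same holds for $b$ if $b\not\equiv0$. The rationality of $U$ and $b$ is used only through these properties. Since $Q$ is nonconstant, Cauchy's inequality for a nonzero Taylor coefficient of positive index gives $c>0$ with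
\begin{equation}\label{eq:linear}
M(r,Q)\ge cr\qquad(r\ge1).
\end{equation}
Thus powers of $r$ are negligible against $e^{\varepsilon M(r,Q)}$ for every $\varepsilon>0$.

\begin{lemma}\label{lem:upper}
For all large $r$, $\log M(r,G)\le2C_0r^{d+1}e^{M(r,Q)}$.
\end{lemma}

\begin{proof}
Fix $\varphi$ and let $g(\rho)=|G(\rho e^{i\varphi})|$. Integrating \eqref{eq:ode} along the ray, we get for $\rho_0\le\rho\le r$
\[
g(\rho)\le\alpha+\beta\int_{\rho_0}^\rho g(\tau)\,d\tau,\qquad\alpha=M(\rho_0,G)+C_0r^{d+1},\quad\beta=C_0r^de^{M(r,Q)}.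
\]
Gronwall's inequality turns this into $g(\rho)\le\alpha e^{\beta(\rho-\rho_0)}$. Hence $\log M(r,G)\le\log\alpha+\beta r$, and $\log\alpha=O(\log r)\le\beta r$ for large $r$.
\end{proof}

The rest of the work is the lower bound. Let $E$ be the set of Lemma~\ref{lem:wv}.

\begin{proposition}\label{prop:lower}
For every $\varepsilon\in(0,\frac15)$ and all sufficiently large $r\notin E$,
\[
\log M(r,G)\ge\tfrac14\exp\big((1-2\varepsilon)M(r,Q)\big).
\]
\end{proposition}

Until the end of Section~\ref{sub:hom} we fix $\varepsilon\in(0,\frac15)$, take $r\notin E$ large, and write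
\[
K=M(r,Q),\qquad Q(z_r)=Ke^{i\theta}\ \ (|z_r|=r,\ -\pi<\theta\le\pi),\qquad\nu=\nu(\log r),\qquad m=m(r).
\]
How large $r$ must be may depend on $\varepsilon,Q,U,b,G$. The letter $C$ and the symbol $O(\cdot)$ refer to positive constants that depend on these data but not on $r$, and $C$ may change from one occurrence to the next; $o(1)$ refers to $r\to\infty$, $r\notin E$. By \eqref{eq:linear}, $K\to\infty$ and $\log r\le\log K+C$.

We change coordinates twice, each time by inverting a small perturbation of the identity.

\begin{lemma}\label{lem:invert}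
Let $\Omega$ be an open disk or rectangle, let $\phi$ be holomorphic near $\overline\Omega$ with $|\phi|\le\rho$ on $\overline\Omega$, and let $\Omega_\rho=\{w\in\Omega:\operatorname{dist}(w,\partial\Omega)>\rho\}$. For each $w\in\Omega_\rho$ the equation $h+\phi(h)=w$ has exactly one solution $h=\psi(w)$ in $\Omega$. The function $\psi$ is holomorphic on $\Omega_\rho$, and $\psi'=1/(1+\phi'\circ\psi)$.
\end{lemma}

\begin{proof}
On $\partial\Omega$ we have $|h-w|>\rho\ge|\phi(h)|$, so by Rouch\'e's theorem $h+\phi(h)-w$ has exactly one zero in $\Omega$, counted with multiplicity. The zero is simple, so $1+\phi'\ne0$ there, and $h+\phi(h)$ has a holomorphic local inverse near $w$ with values in $\Omega$. By uniqueness the local inverse is $\psi$.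
\end{proof}

\subsection{The function $Q$ as a coordinate}\label{sub:Q}

Lemma~\ref{lem:wv}(c) describes $Q$ for bounded $h$, that is, where $|Q|$ is comparable to $K$. The path we need runs from $\operatorname{Re}Q\approx0$, where the period is picked up, to $\operatorname{Re}Q\approx K$, where the solution is large. To keep $|Q|$ comparable to $K$ at the left end we run the path at height $\varepsilon K$; this costs nothing, since $e^\zeta$ is periodic in the vertical direction. Let
\[
S=\{\zeta:\ -\sqrt K\le\operatorname{Re}\zeta\le(1-\varepsilon)K,\ |\operatorname{Im}\zeta-\varepsilon K|\le\sqrt K\},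
\]
and let $S^+$ be the set of points at distance less than $1$ from $S$, a convex open set of diameter $O(K)$; see Figure~\ref{fig:S}. For large $r$,
\begin{equation}\label{eq:annulus}
\operatorname{Im}\zeta>0,\qquad\tfrac\varepsilon2K\le|\zeta|\le\big(1-\tfrac\varepsilon2\big)K\qquad(\zeta\in S^+).
\end{equation}
Indeed $|\zeta|\ge\operatorname{Im}\zeta\ge\varepsilon K-\sqrt K-1$, and $|\zeta|\le\sqrt{1-2\varepsilon+2\varepsilon^2}\,K+O(\sqrt K)$ with $\sqrt{1-2\varepsilon+2\varepsilon^2}\le1-\varepsilon+\varepsilon^2<1-\frac34\varepsilon$.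

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw[->] (-0.9,0)--(4.3,0) node[above]{$\operatorname{Re}\zeta$};
\draw[->] (0,-0.1)--(0,1.9) node[right]{$\operatorname{Im}\zeta$};
\draw[dashed] (0.4,0) arc (0:180:0.4);
\draw[dashed] (3.6,0) arc (0:30:3.6);
\node[below] at (0.4,0) {\small$\frac{\varepsilon}{2}K$};
\node[below] at (3.6,0) {\small$(1-\frac{\varepsilon}{2})K$};
\draw[fill=gray!15] (-0.45,0.5) rectangle (3.2,1.1);
\draw (0,0.5)--(0,1.1);
\node[above] at (1.6,1.1) {$S$};
\node[left] at (-0.45,0.8) {\small$i\varepsilon K$};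
\draw[thick,->] (2.4,0.68)--(1.2,0.68);
\draw[thick] (1.2,0.68)--(0.12,0.68)--(0.12,0.93)--(1.2,0.93);
\draw[thick,->] (1.1,0.93)--(1.3,0.93);
\draw[thick] (1.2,0.93)--(2.4,0.93);
\fill (2.4,0.68) circle (0.025) node[right]{\scriptsize$X$};
\fill (2.4,0.93) circle (0.025) node[right]{\scriptsize$X+2\pi i$};
\fill (0.12,0.68) circle (0.025) node[below right=-2pt]{\scriptsize$0$};
\end{tikzpicture}
\caption{The plane of $\zeta=Q(z)$, not to scale, with $K=M(r,Q)$. The rectangle $S$, centered at height $\varepsilon K$, lies between the two dashed circles, where $Q$ has a holomorphic inverse branch with values in $|z|<r$. Inside $S$ is the path of integration, labeled by the values of the coordinate $t$ in which it is polygonal; $X=(1-2\varepsilon)K$.}\label{fig:S}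
\end{figure}

\begin{lemma}\label{lem:coord}
For large $r\notin E$ there is a holomorphic function $z(\zeta)$ on $S^+$ such that
\begin{enumerate}
\item[(a)] $Q(z(\zeta))=\zeta$ and $\rho_0\le r/C\le|z(\zeta)|<r$;
\item[(b)] $|z(\zeta)|=re^{x}$ with $\nu x=\log(|\zeta|/K)+o(1)$, uniformly on $S^+$;
\item[(c)] the function $D(\zeta)=U(z(\zeta))z'(\zeta)$ is zero-free on $S^+$ and satisfies
\begin{equation}\label{eq:slow}
|D'/D|\le C/K,\qquad\big|\log|D|\big|\le C\log K,
\end{equation}
and if $b\not\equiv0$ the same holds for $p(\zeta)=b(z(\zeta))z'(\zeta)$.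
\end{enumerate}
\end{lemma}

\begin{proof}
Put $R=\log(2/\varepsilon)+9$. For large $r$, Lemma~\ref{lem:wv}(c) gives $|F_r-1|\le3R/m\le\frac12$ on $|h|\le R$. So the principal logarithm $\phi_r=\operatorname{Log}F_r$ is holomorphic near this disk, $\eta_r:=\max_{|h|\le R}|\phi_r|\le6R/m=o(1)$, and
\[
Q(z_re^{h/\nu})=Ke^{i\theta}e^{h+\phi_r(h)}\qquad(|h|\le R).
\]
Lemma~\ref{lem:invert} with $\Omega=\{|h|<R\}$ and $\rho=1$ gives a holomorphic $\psi$ on $|w|<R-1$ with $|\psi|<R$ and $\psi+\phi_r\circ\psi=w$. Then $|\psi(w)-w|\le\eta_r$, and Cauchy's estimates on disks of radius $1$ give $|\psi'-1|\le\eta_r$ and $|\psi''|\le2\eta_r$ on $|w|<R-2$.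

For $\zeta\in S^+$ let $w=\operatorname{Log}(\zeta/K)-i\theta$. By \eqref{eq:annulus}, $|\operatorname{Re}w|\le\log(2/\varepsilon)$, and $|\operatorname{Im}w|<2\pi$ since $0<\arg\zeta<\pi$. So $|w|<R-2$, and we may define
\[
z(\zeta)=z_r\exp(\psi(w)/\nu);\qquad\text{then}\quad Q(z(\zeta))=Ke^{i\theta}e^{w}=\zeta .
\]
Part (b) holds with $\nu x=\operatorname{Re}\psi(w)=\operatorname{Re}w+O(\eta_r)$. Since $\operatorname{Re}w\le\log(1-\frac\varepsilon2)<0$, we have $x<0$ for large $r$, and $x\ge-R/\nu_0$. This proves (a).

Since $dw/d\zeta=1/\zeta$, we have $z'=z\psi'(w)/(\nu\zeta)\neq0$, and logarithmic differentiation gives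
\[
\frac{z'}{z}=\frac{\psi'(w)}{\nu\zeta}=O(1/K),\qquad\frac{z''}{z'}=\frac{z'}{z}+\frac1\zeta\Big(\frac{\psi''(w)}{\psi'(w)}-1\Big)=O(1/K),
\]
by \eqref{eq:annulus} and $\nu\ge\nu_0$. The first estimate in \eqref{eq:slow} follows from \eqref{eq:rational} and
\[
\frac{D'}{D}=\frac{zU'(z)}{U(z)}\cdot\frac{z'}{z}+\frac{z''}{z'},\qquad z=z(\zeta).
\]
For the second, write $\log|D|=\log|U(z)|+\log|z|+\log|\psi'|-\log\nu-\log|\zeta|$. Each term is $O(\log K)$: the first two by \eqref{eq:rational}, part (a) and $\log r\le\log K+C$, the fourth by Lemma~\ref{lem:wv}(a), the last by \eqref{eq:annulus}. The proof for $p$ is the same with $b$ in place of $U$.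
\end{proof}

With $y(\zeta)=G(z(\zeta))$, and $p\equiv0$ if $b\equiv0$, multiplying \eqref{eq:ode} by $z'(\zeta)$ gives
\begin{equation}\label{eq:zeta}
\frac{dy}{d\zeta}=D(\zeta)e^{\zeta}y+p(\zeta)\qquad(\zeta\in S^+).
\end{equation}

\subsection{Absorbing the coefficient $D$}\label{sub:straight}

By \eqref{eq:slow}, $D$ is almost constant on bounded scales, but $S$ has length about $K$, and across $S$ the function $\log D$ may change by a bounded amount that is not small. For $Q=z$ and $U=z^k$ we have $D=\zeta^k$, whose argument turns by nearly $k\pi/2$ along $S$ when $\varepsilon$ is small. Then $De^\zeta$ does not keep a positive real part along a horizontal line, and the decay of the integrating factor, on which the stability of \eqref{eq:period} rests, is lost. The remedy is to take $t=\zeta+\log D(\zeta)$ as the coordinate, so that $De^\zeta=e^t$ exactly.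

Since $D$ is zero-free on the convex set $S^+$, it has holomorphic logarithms there, which differ by multiples of $2\pi i$. Choose the logarithm $L$ for which $\kappa(\zeta)=L(\zeta)+i\varepsilon K$ satisfies $|\operatorname{Im}\kappa(i\varepsilon K)|\le\pi$. By \eqref{eq:slow}, $|\kappa(i\varepsilon K)|\le C\log K$ and $|\kappa'|\le C/K$, and hence $|\kappa|\le C\log K$ on $S^+$. The new coordinate is
\begin{equation}\label{eq:t}
t=\zeta+L(\zeta)=\zeta-i\varepsilon K+\kappa(\zeta),\qquad e^t=D(\zeta)e^\zeta .
\end{equation}
Let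
\[
X=(1-2\varepsilon)K,\qquad W=\{t:\ 0\le\operatorname{Re}t\le X,\ 0\le\operatorname{Im}t\le2\pi\},
\]
and let $W^+$ be the convex open set of points at distance less than $1$ from $W$. If $t\in W^+$, then $t+i\varepsilon K$ lies in $S$ at distance at least $\min\{\sqrt K-2\pi-1,\ \varepsilon K-1\}$ from $\partial S$, which exceeds $\max_S|\kappa|$ for large $r$. Lemma~\ref{lem:invert}, applied to the interior of $S$ with $\phi=\kappa$ and $w=t+i\varepsilon K$, gives a holomorphic function $\zeta(t)$ on $W^+$ with values in $S$ that inverts \eqref{eq:t}. Its derivative $\lambda(t)=d\zeta/dt=1/(1+\kappa'(\zeta(t)))$ satisfies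
\begin{equation}\label{eq:lambda}
|\lambda-1|\le C/K,\qquad|\lambda|\le2 .
\end{equation}
With $Y(t)=y(\zeta(t))$ and $P(t)=p(\zeta(t))$, equation \eqref{eq:zeta} becomes
\[
\frac{dY}{dt}=\lambda e^tY+\lambda P\qquad(t\in W^+),
\]
which is the perturbation of \eqref{eq:model} that we were looking for. Every value of $Y$ is a value of $G$ in $|z|<r$ by Lemma~\ref{lem:coord}(a), so $|Y|\le M(r,G)$ by the maximum principle. The role of $e^t$ in the integrating factor passes to $A(t)=1+\int_0^t\lambda(\tau)e^\tau d\tau$, for which
\begin{equation}\label{eq:factor}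
\frac{d}{dt}\big(Ye^{-A}\big)=\lambda Pe^{-A}.
\end{equation}
For $t=x+i\sigma\in W$ integrate $(\lambda-1)e^\tau$ from $0$ to $i\sigma$ and then horizontally to $t$. By \eqref{eq:lambda} the two parts are at most $2\pi C/K$ and $Ce^x/K$, so
\begin{equation}\label{eq:A}
|A(t)-e^t|\le\frac CK\,e^{\operatorname{Re}t}\qquad(t\in W).
\end{equation}
On the two horizontal sides of $W$ we have $e^t=e^{\operatorname{Re}t}$, and therefore, for large $r$,
\begin{equation}\label{eq:ReA}
\operatorname{Re}A(t)\ge\tfrac12e^{\operatorname{Re}t}\qquad(t\in W,\ \operatorname{Im}t\in\{0,2\pi\}).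
\end{equation}

\subsection{The case $b\not\equiv0$: the period survives}\label{sub:inhom}

As in Section~\ref{sec:model}, let $\Gamma$ be the path $X\to0\to2\pi i\to X+2\pi i$, which consists of three sides of $W$. By \eqref{eq:factor},
\begin{equation}\label{eq:I}
\Big[Ye^{-A}\Big]_{t=X}^{t=X+2\pi i}=I:=\int_\Gamma e^{-A}\lambda P\,dt .
\end{equation}
We show that $I$ is close to $2\pi i\,P(0)$.

First, $P$ varies slowly; this is where the restriction on $b$ enters. By Lemma~\ref{lem:coord}(c), $P$ is zero-free on $W^+$ and $|P'/P|=|\lambda|\,|p'/p|\le C/K$. Integrating along the segment from $0$ to $t$, we find that the branch $u$ of $\log(P/P(0))$ with $u(0)=0$ satisfies $|u(t)|\le C|t|/K$, which is bounded on $W$. From $|e^u-1|\le|u|e^{|u|}$ and \eqref{eq:lambda},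
\[
\Big|\frac{\lambda P}{P(0)}-1\Big|\le|e^u|\,|\lambda-1|+|e^u-1|\le\frac CK(1+|t|)\qquad(t\in W).
\]
Second, $e^{-A}$ is close to $e^{-e^t}$ on $\Gamma$. Integrating the derivative of $e^{-u}$ along the segment from $\alpha$ to $\beta$ gives $|e^{-\alpha}-e^{-\beta}|\le|\alpha-\beta|\,e^{-\min(\operatorname{Re}\alpha,\operatorname{Re}\beta)}$. On the horizontal sides, with $x=\operatorname{Re}t$, \eqref{eq:A} and \eqref{eq:ReA} yield
\[
|e^{-A}|\le\exp(-\tfrac12e^x),\qquad|e^{-A}-e^{-e^t}|\le\frac CK\,e^x\exp(-\tfrac12e^x).
\]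
On the vertical side $|e^t|=1$ and $|A|\le2$, so $|e^{-A}|\le e^2$ and $|e^{-A}-e^{-e^t}|\le C/K$. Since $|t|\le x+2\pi$ and $\int_0^\infty(1+x+e^x)\exp(-\frac12e^x)\,dx<\infty$, these bounds and \eqref{eq:period} give
\[
\Big|\frac{I}{P(0)}-2\pi i\Big|\le\int_\Gamma|e^{-A}|\,\Big|\frac{\lambda P}{P(0)}-1\Big|\,|dt|+\int_\Gamma|e^{-A}-e^{-e^t}|\,|dt|\le\frac CK .
\]
So $|I|\ge2|P(0)|$ for large $r$, and by \eqref{eq:I} we have $|Ye^{-A}|\ge|P(0)|$ at one of the endpoints of $\Gamma$. At that endpoint $|Y|\ge|P(0)|\exp(\frac12e^X)$ by \eqref{eq:ReA}. Finally $\log|P(0)|\ge-C\log K$ by Lemma~\ref{lem:coord}(c), and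
\[
\log M(r,G)\ge\tfrac12e^{X}-C\log K\ge\tfrac14e^{(1-2\varepsilon)K}.
\]

\subsection{The case $b\equiv0$}\label{sub:hom}

Now there is no forcing term and no period: $Ye^{-A}$ is constant by \eqref{eq:factor}. Thus $Y$ is multiplied by $e^{A(X)-A(0)}$ between $t=0$ and $t=X$, and we only have to show that $Y(0)$ is not so small as to offset this. The point is that $t=0$ corresponds to a point $z_0$ such that $|Q|\le2\varepsilon K$ in the whole disk $|z|\le|z_0|$, and in that disk $\log|G|$ cannot move by much more than $e^{2\varepsilon K}$.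

Let $\zeta_0=\zeta(0)$ and $z_0=z(\zeta_0)$. By \eqref{eq:t}, $\zeta_0=i\varepsilon K-\kappa(\zeta_0)$, so $|\zeta_0|=(1+o(1))\varepsilon K$. By Lemma~\ref{lem:coord}(b), $|z_0|=re^x$ with $\nu x=\log\varepsilon+o(1)$. For large $r$ we have $|x|\le m/\nu$, and Lemma~\ref{lem:wv}(b) gives
\[
M(|z_0|,Q)\le K\exp(\nu x+1/m)=(1+o(1))\varepsilon K\le2\varepsilon K .
\]
Since $G\not\equiv0$, each zero of $G$ is a pole of $G'/G$; as $G'/G=Ue^Q$ is holomorphic in $|z|\ge\rho_0$, $G$ has no zeros there, and $\min_{|z|=\rho_0}|G|>0$. (For $b\not\equiv0$ the hypothesis $G\not\equiv0$ is automatic.) Integrating $G'/G$ along the ray through $z_0$, from $|z|=\rho_0$ to $z_0$, and using \eqref{eq:rational} and \eqref{eq:linear}, we obtain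
\[
\log|Y(0)|=\log|G(z_0)|\ge-C-C_0r^{d+1}e^{2\varepsilon K}\ge-e^{3\varepsilon K}.
\]
With $A(0)=1$ and \eqref{eq:ReA},
\[
\log M(r,G)\ge\log|Y(X)|=\log|Y(0)|+\operatorname{Re}A(X)-1\ge\tfrac12e^{(1-2\varepsilon)K}-e^{3\varepsilon K}-1\ge\tfrac14e^{(1-2\varepsilon)K}
\]
for large $r$, because $3\varepsilon<1-2\varepsilon$ when $\varepsilon<\frac15$. This completes the proof of Proposition~\ref{prop:lower}.

\subsection{End of the proof of Theorem~\ref{thm:growth}}

By Proposition~\ref{prop:lower}, $\log\log M(r,G)\ge(1-2\varepsilon)M(r,Q)-\log4$ for large $r\notin E$. The set $E$ depends only on $Q$, not on $\varepsilon$, so the lower limit of $\log\log M(r,G)/M(r,Q)$ as $r\to\infty$ outside $E$ is at least $1$. In particular $M(r,G)\to\infty$. By Lemma~\ref{lem:upper} and \eqref{eq:linear},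
\[
\log\log M(r,G)\le M(r,Q)+O(\log r)=(1+o(1))M(r,Q)
\]
as $r\to\infty$ through all values. This proves \eqref{eq:asym} and the upper bound in \eqref{eq:twosided}.

Let $\delta\in(0,1)$. The interval $[(1-\delta)r,r]$ has logarithmic measure $\log\frac1{1-\delta}>0$, while the logarithmic measure of $E\cap[(1-\delta)r,\infty)$ tends to $0$. So for large $r$ the interval contains some $r'\notin E$, and by \eqref{eq:asym} and the monotonicity of the maximum modulus,
\[
\log\log M(r,G)\ge\log\log M(r',G)\ge(1-\delta)M(r',Q)\ge(1-\delta)M((1-\delta)r,Q).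
\]
This is the lower bound in \eqref{eq:twosided}.

Taking logarithms in \eqref{eq:twosided} with $\delta=\frac12$, we get for large $r$
\[
\log M(r/2,Q)-\log2\le\log\log\log M(r,G)\le\log M(r,Q)+\log\tfrac32 .
\]
If $Q$ is a polynomial of degree $n$, both bounds are $n\log r+O(1)$, so $\sigma_2(G)=n$. If $Q=\sum q_kz^k$ is transcendental, then $M(r/2,Q)\ge|q_k|(r/2)^k$ with $q_k\ne0$ for infinitely many $k$, so $\log M(r/2,Q)/\log r\to\infty$ and $\sigma_2(G)=\infty$. \qed

\section{Polynomial targets and the classification}\label{sec:cor}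

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
The function $(f'-a)/(f-a)$ is meromorphic in $\mathbb C$, not identically zero, and has finitely many zeros and poles. Dividing it by a rational function $U\not\equiv0$ with the same zeros and poles leaves a zero-free entire function, so $f'-a=Ue^Q(f-a)$ with $Q$ entire. The function $G=f-a\not\equiv0$ satisfies $G'=f'-a'=Ue^QG+(a-a')$, which is \eqref{eq:ode} with $b=a-a'$. Suppose that $Q$ is nonconstant. Theorem~\ref{thm:growth} gives $\sigma_2(G)\in\{1,2,\dots\}\cup\{\infty\}$, and by \eqref{eq:twosided} and \eqref{eq:linear} the function $M(r,G)$ grows faster than every power of $r$. Hence $|M(r,f)-M(r,G)|\le M(r,a)=o(M(r,G))$ and $\sigma_2(f)=\sigma_2(G)$, against the hypothesis. So $Q$ is constant, and $e^Q$ can be absorbed into $U$.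
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
We saw in Section~\ref{sec:intro} that a nonconstant entire $f$ shares $a$ CM with $f'$ if and only if $G=f-a$ solves \eqref{eq:share} for some entire $Q$, and that the solutions are given by \eqref{eq:solution}. This is the first assertion.

If $Q$ is constant, put $c=e^Q\ne0$. The equation $f'=cf+a(1-c)$ gives $f=C_1e^{cz}+C_2$, and $C_1\ne0$ because $f$ is nonconstant. Then $\log M(r,f)=|c|r+O(1)$ and $\sigma_2(f)=0$. If $Q$ is nonconstant, Theorem~\ref{thm:growth} with $U=1$ and $b=a$ gives $\sigma_2(f)=\sigma_2(G)=\deg Q$ or $\infty$.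

For the last assertion take $Q=z^n$ or $Q=e^z$, and $\gamma=1$. Then $G(0)=1$, so $G\not\equiv0$ and Theorem~\ref{thm:growth} applies. By \eqref{eq:twosided} $G$ is unbounded, so $f=a+G$ is nonconstant; its hyper-order is $n$, respectively $\infty$, and $(f'-a)/(f-a)=e^Q$ is not constant.
\end{proof}

\begin{thebibliography}{1}

\bibitem{bruck}
\emph{On the Br\"uck conjecture},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak BE7E2A4547A8BA29B01D62EE020D05DC/\allowbreak S000497271500115Xa.pdf/\allowbreak on\_the\_bruck\_conjecture.pdf}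

\end{thebibliography}
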